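# The constant $\pi$ fails in the weighted Hilbert inequality

## 1. The theorem: $\pi$ is not admissible

**Theorem 1.** For $R\ge 2$, complex numbers $a_1,\dots,a_R$ and distinct real numbers $\gamma_1,\dots,\gamma_R$, put $\delta_r=\min_{s\ne r}|\gamma_r-\gamma_s|$. Call $C>0$ *admissible* if
$$\Big|\sum_{\substack{r,s\\ r\ne s}}\frac{a_r\bar a_s}{\gamma_r-\gamma_s}\Big|\le C\sum_r|a_r|^2\delta_r^{-1}\tag{1}$$
for all $R\ge2$, all complex $a_r$ and all distinct real $\gamma_r$, and let $C^*$ be the least admissible constant. Then $\pi$ is not admissible. More precisely, $C^*\ge\Lambda_1$, where $\Lambda_1>\pi$ is the solution of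
$$\log\frac{\Lambda+\pi}{\Lambda-\pi}=\pi\Lambda,\tag{2}$$
and moreover $\Lambda_1>1.0001\,\pi$. The finite configurations violating (1) with $C=\pi$ may be taken of the form $\{0\}\cup\{\text{finitely many }x\in\eta\mathbb Z,\ |x|>1\}$ with $\eta$ small.

Let us unpack this. Each point $\gamma_r$ carries its own weight $\delta_r^{-1}$, the reciprocal of the distance to its nearest neighbor. For $\{0,1,5\}$ we have $\delta=(1,1,4)$, so the isolated point $5$ is charged only $\tfrac14|a_3|^2$. Two bounds of Montgomery and Vaughan frame the question. First, when the $a_r$ are not all zero,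
$$\Big|\sum_{r\ne s}\frac{a_r\bar a_s}{\gamma_r-\gamma_s}\Big|<\frac32\pi\sum_r|a_r|^2\delta_r^{-1}.\tag{3}$$
Second, if every point is charged at the worst rate, with $\delta=\min_{r\ne s}|\gamma_r-\gamma_s|$,
$$\Big|\sum_{r\ne s}\frac{a_r\bar a_s}{\gamma_r-\gamma_s}\Big|\le\pi\,\delta^{-1}\sum_r|a_r|^2,\tag{4}$$
and here $\pi$ is best possible. The problem, taken from "A Further Generalization of Hilbert's Inequality", is whether $\frac32\pi$ in (3) can be replaced by $\pi$. Theorem 1 says no.

Two small points of logic. The least admissible constant exists: by (3) the set of admissible $C$ is nonempty, and for each fixed choice of data (1) is a closed condition on $C$. So $C^*\le\frac32\pi$. Also, (2) has exactly one solution in $(\pi,\infty)$, because there the left side decreases from $+\infty$ to $0$ while the right side increases.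

Theorem 1 comes from a general mechanism, Theorem 2 in Section 6. The same mechanism gives a better constant (Theorem 3, Section 8). A different argument (Theorem 4, Section 9) shows that $\pi$ fails even when neighboring gaps are nearly equal.

## 2. Two points, three points, equally spaced points

**Pairing.** The terms $(r,s)$ and $(s,r)$ add up to $\frac{a_r\bar a_s-\overline{a_r\bar a_s}}{\gamma_r-\gamma_s}$, so
$$\sum_{r\ne s}\frac{a_r\bar a_s}{\gamma_r-\gamma_s}=i\sum_{r\ne s}\frac{\mathrm{Im}(a_r\bar a_s)}{\gamma_r-\gamma_s}.\tag{5}$$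
The form is purely imaginary, and only the relative phases of the $a_r$ matter. If all $a_r$ are real, it vanishes.

**Two points.** The form has absolute value $2|\mathrm{Im}(a_1\bar a_2)|/\delta\le(|a_1|^2+|a_2|^2)/\delta$, with equality for $a_1=1$, $a_2=i$. The best constant is $1$.

**Three points.** Scale and reflect so that the points are $0,1,1+t$ with $t\ge1$. Then $\delta=(1,1,t)$. Writing $a_r=\sqrt{\delta_r}\,b_r$, the best constant is the norm of the real antisymmetric matrix with entries $\sqrt{\delta_r\delta_s}/(\gamma_r-\gamma_s)$. A real antisymmetric $3\times3$ matrix has eigenvalues $0,\pm i\sqrt{\text{sum of the squares of the entries above the diagonal}}$, and it is normal. So the best constant is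
$$\Big(1+\frac1t+\frac{t}{(1+t)^2}\Big)^{1/2}.$$
Both $\frac1t$ and $\frac t{(1+t)^2}$ are nonincreasing for $t\ge1$, so the maximum is at $t=1$, with value $\frac32$. For three points, equal spacing is the worst case.

**Equal spacing.** Let $\gamma_n=n$ and $a_n=e^{-in\theta}$ for $1\le n\le R$, with $0<\theta<2\pi$. The form divided by $R$ is
$$\sum_{0<|m|<R}\Big(1-\frac{|m|}R\Big)\frac{e^{-im\theta}}{m}\ \longrightarrow\ -i(\pi-\theta)\qquad(R\to\infty),$$
by Fejér's theorem applied to the Fourier series $\sum_{m\ne0}e^{im\theta}/m=i(\pi-\theta)$ on $(0,2\pi)$. Letting $\theta\to0^+$ we see that no $C<\pi$ is admissible. On the other hand, for equally spaced points (1) with $C=\pi$ is just (4), so it is true. A counterexample must therefore have unequal gaps, although the evidence so far suggests that unequal gaps make things better.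

## 3. The Hilbert transform and the passage to a continuum

When equally spaced points become dense, the form turns into
$$\mathcal Hf(x)=\mathrm{PV}\!\int\frac{f(y)}{x-y}\,dy .$$
We use two classical facts. First, $\mathcal H$ is bounded on $L^2(\mathbb R)$ with $\|\mathcal Hf\|_2=\pi\|f\|_2$. Second, the Plemelj formula: if $f\in L^2(\mathbb R)$ is $C^1$ near $x$, then
$$\lim_{\epsilon\to0^+}\int\frac{f(y)}{x\pm i\epsilon-y}\,dy=\mathcal Hf(x)\mp i\pi f(x).\tag{6}$$
Functions on a set $E$ are always extended by $0$ to $\mathbb R$.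

The limiting object for Theorem 1 is a mixed one: a continuum of infinitely dense points on a set $E$, together with finitely many isolated points $p_j$ in the holes of $E$. The standing setting is the following.

**Setting.** Let $(l_i,r_i)$, $1\le i\le q$, $q\ge1$, be bounded open intervals ("gaps") with pairwise disjoint closures, and let $E=\mathbb R\setminus\bigcup_i(l_i,r_i)$. Let $p_1,\dots,p_N\in\mathbb R\setminus E$ be distinct, $N\ge1$, and let $0<\delta_j\le\min\big(\mathrm{dist}(p_j,E),\min_{k\ne j}|p_j-p_k|\big)$.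

The example to keep in mind has one gap $(-1,1)$, so $E=\{|x|\ge1\}$, with $p_1=0$ and $\delta_1=1$.

**Lemma 1.** In this setting let $C$ be admissible. For all $f\in L^2(E)$ and $c\in\mathbb C^N$ put
$$Q(f,c)=\mathrm{Im}\!\int f\,\overline{\mathcal Hf}+2\sum_j\mathrm{Im}\Big(\bar c_j\int_E\frac{f(x)}{x-p_j}dx\Big)+\sum_{j\ne k}\frac{\mathrm{Im}(c_j\bar c_k)}{p_j-p_k},\qquad \mathcal N(f,c)=\int_E|f|^2+\sum_j\frac{|c_j|^2}{\delta_j}.$$
Then $|Q(f,c)|\le C\,\mathcal N(f,c)$.

*Proof.* **Step 1: reduce to nice $f$.** $Q$ and $\mathcal N$ are continuous on $L^2(E)\times\mathbb C^N$, because $\mathcal H$ is bounded and $1/(x-p_j)\in L^2(E)$ (each $p_j$ has positive distance from $E$). Since $E\setminus\mathrm{int}\,E$ is finite, $C_c^1(\mathrm{int}\,E)$ is dense in $L^2(E)$. So we may take $f\in C^1_c(\mathrm{int}\,E)$, supported in a finite union $K$ of compact intervals in $\mathrm{int}\,E$.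

**Step 2: write $\mathrm{Im}\int f\overline{\mathcal Hf}$ without a principal value.** For $f\in C^1_c$, the truncated integral $\int_{|x-y|>\epsilon}\frac{f(y)}{x-y}dy$ differs from $\mathcal Hf(x)$ by $\big|\int_{|t|<\epsilon}\frac{f(x-t)-f(x)}{t}dt\big|\le2\epsilon\sup|f'|$, uniformly in $x$. Hence
$$\int f\,\overline{\mathcal Hf}=\lim_{\epsilon\to0}\iint_{|x-y|>\epsilon}\frac{f(x)\bar f(y)}{x-y}\,dx\,dy .$$
The part with $\mathrm{Re}(f(x)\bar f(y))$ is antisymmetric under $x\leftrightarrow y$ and integrates to $0$. What remains is $i\iint_{|x-y|>\epsilon}\kappa$ with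
$$\kappa(x,y)=\frac{\mathrm{Im}(f(x)\bar f(y))}{x-y}=\mathrm{Im}\Big(\frac{f(x)-f(y)}{x-y}\,\bar f(y)\Big).$$
The last expression shows that $\kappa$ extends continuously to the diagonal; it has compact support. So $\mathrm{Im}\int f\overline{\mathcal Hf}=\iint\kappa$.

**Step 3: discretize.** For small $\eta>0$ take the points $\{p_j\}\cup(\eta\mathbb Z\cap K)$, with coefficient $c_j$ at $p_j$ and $\eta f(x)$ at $x\in\eta\mathbb Z\cap K$. The minimal distance at $p_j$ is at least $\delta_j$. At a lattice point it is at least $\eta$, as soon as $\eta\le\mathrm{dist}(p_j,E)$ for all $j$. In (5), the pair $(x,p_j)$ and the pair $(p_j,x)$ contribute the same amount, so admissibility gives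
$$\Big|\sum_{x\ne y}\eta^2\kappa(x,y)+2\sum_j\sum_x\eta\,\frac{\mathrm{Im}(f(x)\bar c_j)}{x-p_j}+\sum_{j\ne k}\frac{\mathrm{Im}(c_j\bar c_k)}{p_j-p_k}\Big|\le C\Big(\sum_x\eta|f(x)|^2+\sum_j\frac{|c_j|^2}{\delta_j}\Big).\tag{7}$$
On the right, the lattice point $x$ cost at most $\eta^2|f(x)|^2/\eta$.

**Step 4: let $\eta\to0$.** These are Riemann sums of continuous compactly supported functions. The missing diagonal $\sum_x\eta^2\kappa(x,x)$ is $O(\eta)$. The limit of (7) is $|Q(f,c)|\le C\mathcal N(f,c)$. $\square$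

So to show $C^*\ge\mu$ it is enough to find $(f,c)\neq0$ with $|Q(f,c)|\ge\mu\,\mathcal N(f,c)$.

## 4. Trial functions for one point in one gap

Take the example $E=\{|x|\ge1\}$, $p=0$, $\delta=1$, and write $L(f)=\int_E f(x)\,\frac{dx}x$. Then
$$Q(f,c)=\mathrm{Im}\!\int f\,\overline{\mathcal Hf}+2\,\mathrm{Im}(\bar c\,L(f)),\qquad \mathcal N=\|f\|_2^2+|c|^2 .$$
The sensible first move is to insert trial functions.

*Only the continuum.* With $c=0$ we get $|Q|\le\|f\|_2\|\mathcal Hf\|_2=\pi\|f\|_2^2$. We never exceed $\pi$.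

*Maximal coupling to the point.* By Cauchy–Schwarz, $L(f)$ is largest for $f=t/x$ with $t\in\mathbb C$. But this $f$ is a constant times a real function and $\mathcal H$ is real and antisymmetric, so $\int f\overline{\mathcal Hf}=0$. Here $\|1/x\|_2^2=2$, hence
$$\frac{|Q|}{\mathcal N}\le\frac{4|c||t|}{2|t|^2+|c|^2}\le\sqrt2,$$
far below $\pi$.

*What a mixture must achieve.* For given $f$, the maximum over $c$ of $2\,\mathrm{Im}(\bar cL(f))-\pi|c|^2$ is $|L(f)|^2/\pi$. So $Q>\pi\mathcal N$ can be reached from $f$ exactly when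
$$\pi\|f\|_2^2-\mathrm{Im}\!\int f\,\overline{\mathcal Hf}\ <\ \frac{|L(f)|^2}{\pi}.\tag{8}$$
Here the approach stalls. The left side, the deficit of $f$, is nonnegative, and it is never $0$ for $f\ne0$. Indeed, zero deficit is equality in $\mathrm{Im}\int f\overline{\mathcal Hf}\le\|f\|_2\|\mathcal Hf\|_2$, so $\mathcal Hf=-i\pi f$ on $\mathbb R$. By (6), in its almost-everywhere form for $L^2$ functions, the function $\int\frac{f(y)}{z-y}dy$ then has boundary values $0$ from below, so it vanishes in the lower half-plane. Being analytic across the gap, it vanishes on $\mathbb C\setminus E$, and its boundary values from above, $-2\pi if$, are zero too. So (8) asks for a small deficit and, at the same time, an $L(f)$ that is not too small, and these requirements compete. Section 7 shows that in this example the optimum beats $\pi$ by only about one part in ten thousand, so a guess would have to be extremely accurate.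

## 5. The eigenvector equation and a constant jump ratio

Instead of guessing, look for an exact critical point. In the discrete problem, the critical points of the form relative to $\sum|a_r|^2/\delta_r$ satisfy $\sum_{s\ne r}\frac{a_s}{\gamma_r-\gamma_s}=\frac{i\mu}{\delta_r}a_r$. The analogue for the mixed system with one point at $0$ is the pair of equations
$$\mathcal Hf(x)+\frac cx=i\mu f(x)\quad(|x|>1),\qquad \int_E\frac{f(y)}{0-y}\,dy=i\mu c .\tag{9}$$

The idea is to put $f$ and $c$ into one analytic function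
$$F(z)=\int_E\frac{f(y)}{z-y}\,dy+\frac cz ,$$
analytic on $\mathbb C\setminus E$ except for a simple pole at $0$. By (6), $F_\pm=\mathcal Hf+\frac cx\mp i\pi f$ on $\mathrm{int}\,E$. The first equation in (9) then says $F_\pm=i(\mu\mp\pi)f$, so it implies
$$F_-=\frac{\mu+\pi}{\mu-\pi}\,F_+\qquad\text{on }\mathrm{int}\,E .$$
The singular integral equation has become the condition that $F$ be multiplied by a *constant* on crossing $E$. For $\mu>\pi$ this constant is $e^{2\pi\beta}$ with
$$\beta=\beta(\mu)=\frac1{2\pi}\log\frac{\mu+\pi}{\mu-\pi}.\tag{10}$$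
Such a function can be written down. The function $\psi(z)=\log\frac{1+z}{1-z}$ on $\mathbb C\setminus E$ has boundary values with imaginary part $\pm\pi$ on the two sides of $E$. So $e^{i\beta\psi}$ has modulus $e^{\mp\pi\beta}$ on the two sides: it is bounded and has the right jump ratio. Try
$$F(z)=\frac1z\Big(\frac{1+z}{1-z}\Big)^{i\beta}=\frac1z+2i\beta+O(z)\qquad(z\to0).$$
Here $c=1$. The second equation in (9) says that the constant term of $F$ at $0$ is $i\mu c$, that is, $2\beta(\mu)=\mu$. This is exactly (2). It has a solution above $\pi$ because $\beta(\mu)\to\infty$ as $\mu\to\pi^+$.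

Next we turn this into a proof, for several gaps and several points at once.

## 6. Theorem 2: every gap configuration beats $\pi$

**Theorem 2.** In the setting of Section 3 put
$$D=\mathrm{diag}\Big(\int_E\frac{dy}{(y-p_j)^2}\Big),\quad \Delta=\mathrm{diag}(\delta_j),\quad B_{jk}=\frac1{p_j-p_k}\ (j\ne k),\quad B_{jj}=0,$$
and let $\beta(\mu)$ be as in (10) for $\mu>\pi$. If $\mu_0>\pi$ and some $A\in\mathbb C^N\setminus\{0\}$ satisfies
$$\beta(\mu_0)\,A^*DA\ \ge\ A^*(\mu_0\Delta^{-1}+iB)A,\tag{11}$$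
then $C^*\ge\mu_0$. Since $\beta(\mu)\to\infty$ as $\mu\to\pi^+$ and $D>0$, every such configuration gives some $\mu_0>\pi$.

In the example, $D=\int_{|y|>1}y^{-2}dy=2$, $\Delta=1$, $B=0$, and (11) reads $2\beta(\mu_0)\ge\mu_0$.

The last sentence of the theorem is immediate: fix any $A\ne0$; as $\mu_0\to\pi^+$ the left side of (11) tends to $+\infty$ and the right side stays bounded. We prove the first part.

**Step 1: turn the inequality (11) into an equation.** $B$ is real antisymmetric, so $iB$ is Hermitian. The largest eigenvalue of $\beta(\mu)D-\mu\Delta^{-1}-iB$ is continuous in $\mu>\pi$. At $\mu_0$ it is $\ge0$ by (11). As $\mu\to\infty$ we have $\beta(\mu)\to0$, so it tends to $-\infty$. Hence it vanishes at some $\mu\ge\mu_0$. Fix this $\mu$, write $\beta=\beta(\mu)$, and from now on let $A\ne0$ be a kernel vector: $(\beta D-\mu\Delta^{-1}-iB)A=0$. Multiplying by $i$, with $D_j$ the $j$-th diagonal entry of $D$,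
$$\sum_{k\ne j}\frac{A_k}{p_j-p_k}+i\beta D_jA_j=\frac{i\mu}{\delta_j}A_j\qquad(1\le j\le N).\tag{12}$$

**Step 2: build $\psi$, the replacement for $\log\frac{1+z}{1-z}$.** For $\mathrm{Im}\,z\ne0$ let
$$\psi(z)=i\pi\,\mathrm{sgn}(\mathrm{Im}\,z)-\sum_i\int_{l_i}^{r_i}\frac{dy}{y-z}.$$
We need four properties.

(a) *Size of the imaginary part.* For $\mathrm{Im}\,z>0$ we have $\mathrm{Im}\frac1{y-z}=\frac{\mathrm{Im}\,z}{|y-z|^2}$, and the integral of this over $\mathbb R$ is $\pi$. So $\mathrm{Im}\,\psi(z)=\int_E\frac{\mathrm{Im}\,z}{|y-z|^2}dy\in(0,\pi)$. Also $\psi(\bar z)=\overline{\psi(z)}$.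

(b) *Continuation across the gaps.* Let $z\to x\in(l_i,r_i)$ from above. With principal logarithms, $\int_{l_i}^{r_i}\frac{dy}{y-z}=\log(r_i-z)-\log(l_i-z)$, and $\arg(l_i-z)\to-\pi$. So this integral tends to $\log\frac{r_i-x}{x-l_i}+i\pi$, and the $i\pi$ cancels the one in $\psi$. By $\psi(\bar z)=\overline{\psi(z)}$ the limit from below is the conjugate, and the limit is real. So from both sides $\psi$ tends, locally uniformly, to
$$\log\frac{x-l_i}{r_i-x}-\sum_{i'\ne i}\int_{l_{i'}}^{r_{i'}}\frac{dy}{y-x}.$$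
By Morera's theorem $\psi$ extends analytically to $\mathbb C\setminus E$, and it is real on the gaps.

(c) *Derivative.* For $\mathrm{Im}\,z\neq0$, $\int_{\mathbb R}\frac{dy}{(y-z)^2}=0$, so $\psi'(z)=-\sum_i\int_{l_i}^{r_i}\frac{dy}{(y-z)^2}=\int_E\frac{dy}{(y-z)^2}$. The last integral is analytic on $\mathbb C\setminus E$, so the formula holds there. In particular $\psi'(p_j)=D_j$.

(d) *Boundary values on $E$.* On $\mathrm{int}\,E$, $\psi(x\pm i0)=u(x)\pm i\pi$ with $u(x)=-\sum_i\int_{l_i}^{r_i}\frac{dy}{y-x}$ real and $C^\infty$; the limits are locally uniform.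

**Step 3: build $F$, $c$, $f$.** Let $P=e^{i\beta\psi}$. Since $|P|=e^{-\beta\,\mathrm{Im}\,\psi}$, properties (a) and (b) give $e^{-\pi\beta}\le|P|\le e^{\pi\beta}$ on $\mathbb C\setminus E$ and $|P(p_j)|=1$; by (c), $P'(p_j)=i\beta D_jP(p_j)$. Put
$$F(z)=P(z)\sum_j\frac{A_j}{z-p_j},\qquad c_j=P(p_j)A_j,\qquad G(z)=F(z)-\sum_j\frac{c_j}{z-p_j}.$$
The residue of $F$ at $p_j$ is $c_j$, so $G$ is analytic on $\mathbb C\setminus E$. Moreover
$$|G(z)|\le\frac{C_0}{1+|z|}\qquad(z\in\mathbb C\setminus E).$$
Away from small discs around the $p_j$ this follows from the bound on $P$, and inside these discs from the maximum principle.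

By (d), on $\mathrm{int}\,E$ the boundary values are $F_\pm(x)=e^{\mp\pi\beta}e^{i\beta u(x)}\sum_j\frac{A_j}{x-p_j}$. Define
$$f=\frac{F_--F_+}{2\pi i}\quad\text{on }\mathrm{int}\,E .$$
It is $C^\infty$ there. It is bounded, even near the endpoints where $u$ is unbounded, because $|e^{i\beta u}|=1$. And it is $O(1/|x|)$ at infinity. So $f\in L^2(E)$. Since $F_-=e^{2\pi\beta}F_+$ and, by (10), $\frac{e^{2\pi\beta}+1}{e^{2\pi\beta}-1}=\frac{2\mu}{2\pi}=\frac\mu\pi$,
$$\tfrac12(F_++F_-)=\frac\mu\pi\cdot\tfrac12(F_--F_+)=i\mu f.\tag{13}$$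

**Step 4: recover $G$ from $f$ by Cauchy's formula.** We claim
$$G(z)=\int_E\frac{f(y)}{z-y}\,dy\qquad(z\in\mathbb C\setminus E).\tag{14}$$
Let $\mathrm{Im}\,z>0$ and $0<\epsilon<\frac12\mathrm{Im}\,z$. Apply Cauchy's formula on the half-disc of radius $\rho$ above the line $\mathbb R+i\epsilon$. On the arc, $|G|=O(1/\rho)$ and $1/|w-z|=O(1/\rho)$, and the length is $\pi\rho$, so the arc contributes $O(1/\rho)$. Letting $\rho\to\infty$,
$$G(z)=\frac1{2\pi i}\int_{\mathbb R}\frac{G(y+i\epsilon)}{y+i\epsilon-z}\,dy .$$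
The integrand is dominated by a constant times $(1+|y|)^{-2}$, uniformly in $\epsilon$, and $G(y+i\epsilon)\to G_+(y)$ except at the finitely many endpoints. So $G(z)=\frac1{2\pi i}\int_{\mathbb R}\frac{G_+(y)}{y-z}dy$. The same argument on half-discs below $\mathbb R-i\epsilon$, where $w\mapsto G(w)/(w-z)$ is analytic, gives $0=\frac1{2\pi i}\int_{\mathbb R}\frac{G_-(y)}{y-z}dy$. On the gaps $G_+-G_-=0$; on $\mathrm{int}\,E$ it equals $F_+-F_-=-2\pi if$. Subtracting the two formulas gives (14). For $\mathrm{Im}\,z<0$ the roles change: $0=\frac1{2\pi i}\int\frac{G_+(y)}{y-z}dy$ and $G(z)=-\frac1{2\pi i}\int\frac{G_-(y)}{y-z}dy$, and adding them gives (14) again. Both sides of (14) are analytic on $\mathbb C\setminus E$, so it holds on the gaps too.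

**Step 5: read off the two eigenvector equations.** Since $f$ is smooth on $\mathrm{int}\,E$, (14) and (6) give $\frac12(G_++G_-)=\mathcal Hf$ there. Since $\frac12(G_++G_-)=\frac12(F_++F_-)-\sum_j\frac{c_j}{x-p_j}$, (13) yields
$$\mathcal Hf(x)+\sum_j\frac{c_j}{x-p_j}=i\mu f(x)\qquad(x\in\mathrm{int}\,E).\tag{15}$$
For the second equation, compute the value of $F(z)-\frac{c_j}{z-p_j}$ at $z=p_j$ in two ways. By the definition of $G$ and (14) it is $\sum_{k\ne j}\frac{c_k}{p_j-p_k}+\int_E\frac{f(y)}{p_j-y}dy$. By the definition of $F$ it is the limit of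
$$\frac{P(z)-P(p_j)}{z-p_j}A_j+P(z)\sum_{k\ne j}\frac{A_k}{z-p_k},$$
that is, $P(p_j)\big[i\beta D_jA_j+\sum_{k\ne j}\frac{A_k}{p_j-p_k}\big]$, which by (12) is $P(p_j)\frac{i\mu}{\delta_j}A_j$. Hence
$$\sum_{k\ne j}\frac{c_k}{p_j-p_k}+\int_E\frac{f(y)}{p_j-y}\,dy=\frac{i\mu}{\delta_j}c_j\qquad(1\le j\le N).\tag{16}$$

**Step 6: compute $Q(f,c)$.** Multiply (15) by $\bar f$ and integrate over $E$; multiply (16) by $\bar c_j$ and sum over $j$; add. The right side is $i\mu\,\mathcal N(f,c)$. With $w_j=\bar c_j\int_E\frac{f(x)}{x-p_j}dx$, the left side is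
$$\int\bar f\,\mathcal Hf+\sum_j(\bar w_j-w_j)+\sum_{j\ne k}\frac{\bar c_jc_k}{p_j-p_k}.$$
Its three parts have imaginary parts $-\mathrm{Im}\int f\overline{\mathcal Hf}$, $-2\sum_j\mathrm{Im}\,w_j$ and $-\sum_{j\ne k}\frac{\mathrm{Im}(c_j\bar c_k)}{p_j-p_k}$. Together these are $-Q(f,c)$. So $|Q(f,c)|=\mu\,\mathcal N(f,c)$. Here $\mathcal N(f,c)>0$, because $|c_j|=|A_j|$ and $A\ne0$. Lemma 1 gives $C\ge\mu\ge\mu_0$ for every admissible $C$. $\square$

## 7. One gap, one point: proof of Theorem 1

**Step 1: the bound $C^*\ge\Lambda_1$.** Take $q=N=1$, the gap $(-1,1)$, $p_1=0$, $\delta_1=1$. Then $D=2$ and $B=0$, and (11) with $A=1$ is $2\beta(\mu)\ge\mu$, that is, $\log\frac{\mu+\pi}{\mu-\pi}\ge\pi\mu$. By the monotonicity noted in Section 1 this holds exactly for $\pi<\mu\le\Lambda_1$. Theorem 2 with $\mu_0=\Lambda_1$ gives $C^*\ge\Lambda_1>\pi$.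

**Step 2: the number.** Let $\mu=1.0001\,\pi$. Then $\frac{\mu+\pi}{\mu-\pi}=\frac{2.0001}{0.0001}=20001$, while $\pi\mu=1.0001\,\pi^2<9.871$. Now $e^{-0.129}<1-0.129+\frac{0.129^2}2<0.8794$, so
$$e^{9.871}=e^{10}e^{-0.129}<22026.5\cdot0.8794<19400<20001 .$$
So the left side of (2) exceeds the right side at $1.0001\,\pi$, and $\Lambda_1>1.0001\,\pi$.

**Step 3: the shape of the finite counterexamples.** The proof of Theorem 2 supplies $(f,c)$ with $|Q(f,c)|=\Lambda_1\mathcal N(f,c)>\pi\mathcal N(f,c)$. Explicitly, with $\beta=\beta(\Lambda_1)$, $f$ is a constant times $\frac1x\left|\frac{x+1}{x-1}\right|^{i\beta}$. By continuity of $Q$ and $\mathcal N$ there is $g\in C^1_c(\mathrm{int}\,E)$ with $|Q(g,c)|>\pi\mathcal N(g,c)$. Let $K\subset\{|x|>1\}$ be a finite union of compact intervals containing the support of $g$. As $\eta\to0$, the two sides of (7), formed with $g$ and $C=\pi$, converge to $|Q(g,c)|$ and $\pi\mathcal N(g,c)$. So for all small $\eta$ the left side of (7) is larger than the right side,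 which in turn is at least $\pi\sum_r|a_r|^2\delta_r^{-1}$ for the points $\{0\}\cup(\eta\mathbb Z\cap K)$. This finite set violates (1) with $C=\pi$. $\square$

**Remark.** For this mixed system $\Lambda_1$ is the exact supremum of $|Q|/\mathcal N$. Indeed $Q(v)=\langle Sv,v\rangle$ for a bounded self-adjoint $S$ on $L^2(E)\oplus\mathbb C$, and (15), (16) say that $S$ has an eigenvector with eigenvalue $-\Lambda_1$. Let $\pi<s<\Lambda_1$. The spectral subspace of $S$ for $(-\infty,-s)$ has dimension at most $1$: a two-dimensional subspace would contain a nonzero vector with $c=0$, and there $Q\ge-\pi\mathcal N$. So $-\Lambda_1$ is the bottom of the spectrum. Since $Q(\bar f,\bar c)=-Q(f,c)$, the top is $\Lambda_1$. At $\mu=1.00011\,\pi$ the left side of (2) is $\log\frac{2.00011}{0.00011}<9.81$ and the right side exceeds $9.87$, so $\Lambda_1<1.00011\,\pi$. This is the narrow margin announced in Section 4.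

## 8. Two points in each of many gaps: Theorem 3

**Theorem 3.** $C^*\ge\Lambda_2$, where $\Lambda_2>\pi$ is defined by
$$\log\frac{\Lambda_2+\pi}{\Lambda_2-\pi}=3\sqrt3\,\Big(\Lambda_2-\frac\pi2\Big),$$
and $\Lambda_2>1.00056\,\pi$. Hence $1.00056\,\pi<C^*\le\frac32\pi$.

As for (2), the left side decreases from $+\infty$ to $0$ and the right side increases, so $\Lambda_2$ is well defined. In the one-point example $B=0$. With several points, $A^*(iB)A$ can be made negative, and then (11) is easier to satisfy.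

**Step 1: the configuration.** For $n\ge1$ take the gaps $(6k-\frac32,6k+\frac32)$, $0\le k<n$, and the points $p_{k,\pm}=6k\pm\frac12$. Each point is at distance $1$ from $E$ and at distance $1$ from its partner, and at distance at least $5$ from the other points. So $\delta=1$ is allowed at each point, and $\Delta=I$.

**Step 2: a lower bound for $D$.** Let $E_\infty=\bigcup_{k\in\mathbb Z}[6k+\frac32,6k+\frac92]$ be the fully periodic set. It is contained in $E$, so $D_{k,\pm}\ge\int_{E_\infty}\frac{dy}{(y-p_{k,\pm})^2}$. By periodicity and the reflection $y\mapsto-y$, the last integral is the same at all points. Computing it at $p_{0,+}=\frac12$, where the intervals become $[6k+1,6k+4]$, and using $\pi\cot\pi z=\lim_{K\to\infty}\sum_{|k|\le K}\frac1{z+k}$,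
$$D_{k,\pm}\ge D_\infty:=\sum_{k\in\mathbb Z}\Big(\frac1{6k+1}-\frac1{6k+4}\Big)=\frac\pi6\Big(\cot\frac\pi6-\cot\frac{2\pi}3\Big)=\frac\pi6\cdot\frac4{\sqrt3}=\frac{2\pi}{3\sqrt3}.$$

**Step 3: the limit of $A^*(iB)A$.** Let $A_{k,\sigma}=v_\sigma e^{-ik\theta}$ with $0<\theta<2\pi$, $v_+=1$, $v_-=e^{i\pi/3}$. The difference $p_{k,\sigma}-p_{l,\tau}$ is $6m+x$ with $m=k-l$ and $x=0$ if $\sigma=\tau$, $x=1$ if $(\sigma,\tau)=(+,-)$, $x=-1$ if $(\sigma,\tau)=(-,+)$. There are $n-|m|$ pairs $(k,l)$ with $k-l=m$. Hence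
$$\frac1nA^*(iB)A=i\sum_{\sigma,\tau}\bar v_\sigma v_\tau\sum_{|m|<n}\Big(1-\frac{|m|}n\Big)\frac{e^{im\theta}}{6m+x},$$
where $m=0$ is omitted if $x=0$. The inner sums are Fejér means of Fourier series, which we now identify. For $x\notin6\mathbb Z$ the $m$-th Fourier coefficient of $e^{-ix\theta/6}$ on $(0,2\pi)$ is
$$\frac1{2\pi}\cdot\frac{1-e^{-i\pi x/3}}{i(m+x/6)}=\frac6\pi\cdot\frac{e^{-i\pi x/6}\sin(\pi x/6)}{x+6m}.$$
So by Fejér's theorem, for $0<\theta<2\pi$ and in the sense of Cesàro summation,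
$$\sum_m\frac{e^{im\theta}}{x+6m}=\frac\pi6\,\frac{e^{-ix\theta/6}e^{i\pi x/6}}{\sin(\pi x/6)},\qquad \sum_{m\ne0}\frac{e^{im\theta}}{6m}=\frac i6(\pi-\theta).$$
Therefore $\frac1nA^*(iB)A$ converges, as $n\to\infty$, to a limit $b(\theta)$. As $\theta\to0^+$ the inner sums tend to $\frac\pi6 i$ for $x=0$, to $\frac\pi6\cdot2e^{i\pi/6}=\frac\pi6(\sqrt3+i)$ for $x=1$, and to $\frac\pi6\cdot(-2)e^{-i\pi/6}=\frac\pi6(-\sqrt3+i)$ for $x=-1$. So
$$\lim_{\theta\to0^+}b(\theta)=i\cdot\frac\pi6\Big[i(|v_+|^2+|v_-|^2)+\bar v_+v_-(\sqrt3+i)+\bar v_-v_+(-\sqrt3+i)\Big]=-\frac\pi6\Big[2+2\,\mathrm{Re}\big(\bar v_+v_-(1-i\sqrt3)\big)\Big].$$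
Since $1-i\sqrt3=2e^{-i\pi/3}$ and $\bar v_+v_-=e^{i\pi/3}$, the real part is $2$ and the limit is $-\frac\pi6\cdot6=-\pi$. This is why $v_-$ was chosen with this phase.

**Step 4: apply Theorem 2.** We have $\frac1nA^*A=2$ and $\frac1nA^*DA\ge2D_\infty=\frac{4\pi}{3\sqrt3}$. Let $\pi<\mu<\Lambda_2$. Then $\log\frac{\mu+\pi}{\mu-\pi}>3\sqrt3(\mu-\frac\pi2)$, which is the same as
$$\beta(\mu)\,\frac{4\pi}{3\sqrt3}>2\mu-\pi .$$
Choose $\theta>0$ so small that $\beta(\mu)\frac{4\pi}{3\sqrt3}>2\mu+b(\theta)$, and then $n$ so large that $\beta(\mu)\frac{4\pi}{3\sqrt3}>2\mu+\frac1nA^*(iB)A$. This gives (11) with $\mu_0=\mu$, so $C^*\ge\mu$. Letting $\mu\to\Lambda_2$ gives $C^*\ge\Lambda_2$.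

**Step 5: the number.** Let $\mu=1.00056\,\pi$. The left side is $\log\frac{2.00056}{0.00056}>\log3572>8.18$, because $e^{8.18}=e^8e^{0.18}<2981\cdot1.1973<3570$. The right side is $3\sqrt3\,\pi\cdot0.50056<16.325\cdot0.50056<8.172$. So $\Lambda_2>1.00056\,\pi$. The upper bound $C^*\le\frac32\pi$ is (3). $\square$

The argument does not determine $C^*$ exactly.

## 9. Slowly varying gaps: Theorem 4

The configurations above have abrupt changes of gap size. One may hope that $\pi$ is correct when neighboring gaps are almost equal, or when $\delta_n$ is replaced by a smaller quantity that looks at more neighbors. Neither is true.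

**Theorem 4.** Let $k\ge1$ and $\varepsilon_0>0$. There are finitely many reals $\gamma_{-M}<\dots<\gamma_M$, with all ratios of consecutive gaps in $(1-\varepsilon_0,1+\varepsilon_0)$, and complex $a_n$ with
$$\Big|\sum_{m\ne n}\frac{a_m\bar a_n}{\gamma_m-\gamma_n}\Big|>\pi\sum_n\frac{|a_n|^2}{\delta_{n,k}},\qquad \delta_{n,k}=\min\{\gamma_{j+1}-\gamma_j:\ n-k\le j\le n+k-1,\ -M\le j<M\}\ (\le\delta_n).$$

Here is an example of $\delta_{n,k}$. For $(\gamma_{-2},\dots,\gamma_2)=(0,1,4,9,16)$ the gaps are $1,3,5,7$. At $\gamma_1=9$ we have $\delta_{1,1}=\min(5,7)=5=\delta_1$ and $\delta_{1,2}=\min(3,5,7)=3$.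

**Where the leading order ties.** Take $\gamma_n=\Phi(\varepsilon n)$ with $\Phi$ smooth and increasing, and $a_n=g(\varepsilon n)$. As $\varepsilon\to0$ both sides are, to leading order, $\varepsilon^{-2}$ times a continuum quantity, and by $\|\mathcal H\|=\pi$ the best that the left side can do is to equal the right side. It does so when $g$ comes from a function $b$ with $\mathcal Hb=-i\pi b$. So the decision falls at relative order $\varepsilon$. We will find there, with $\Phi'=h(\Phi)$, the quantity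
$$-\int hJ-\pi(k-\tfrac12)\int|h'||b|^2,\qquad J=\mathrm{Im}(\bar bb'),\tag{17}$$
where the first term comes from the missing diagonal and the second from taking the minimal gap instead of the local one. For constant $h$ this is negative: $b$ extends to the upper half-plane, so $\hat b$ lives on $\xi\ge0$ and $\int J=\frac1{2\pi}\int\xi|\hat b(\xi)|^2d\xi>0$. That is the equally spaced case, where we know there is no violation. But $J$ need not be positive at each point. The plan is to choose $b$ with $J<0$ on $[-1,1]$, let $h$ be concentrated there, and let $b$ vanish at $\pm1$, where $h$ has to drop, so that the second term in (17) costs little.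

**Step 1: choose $b$ and $h$ so that (17) is positive.** Let
$$b(x)=\frac{(x^2-1)(x+i)}{(x+20i)^5}.$$
It is analytic in the closed upper half-plane, and $b$ and all its derivatives are $O((1+|x|)^{-2})$ on $\mathbb R$. From $\frac{b'}b=\frac{2x}{x^2-1}+\frac1{x+i}-\frac5{x+20i}$ and $J=|b|^2\,\mathrm{Im}\frac{b'}b$ (at $x=\pm1$ both $b$ and $J$ vanish),
$$J=|b|^2\Big(\frac{100}{x^2+400}-\frac1{x^2+1}\Big).$$
On $[-1,1]$ the bracket is at most $\frac14-\frac12$, so $J\le-\frac14|b|^2$ there.

For $0<\tau<\frac12$ let $h=\tau+\chi_\tau$, where $\chi_\tau$ is smooth, $0\le\chi_\tau\le1$, $\chi_\tau=1$ on $|x|\le1-\tau$, $\chi_\tau=0$ on $|x|\ge1$, and $\chi_\tau$ is monotone on each half-line. Since $-J\ge0$ on $[-1,1]$ and $\chi_\tau=1$ on $[-\frac12,\frac12]$, we have $-\int\chi_\tau J\ge-\int_{-1/2}^{1/2}J$. Since $\int|h'|=2$ and $h'$ is supported in $1-\tau\le|x|\le1$,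
$$-\int hJ-\pi(k-\tfrac12)\int|h'||b|^2\ \ge\ -\int_{-1/2}^{1/2}J-\tau\int_{\mathbb R}J-2\pi(k-\tfrac12)\max_{1-\tau\le|x|\le1}|b|^2 .$$
As $\tau\to0$ the maximum tends to $0$, because $b(\pm1)=0$. So the right side tends to $-\int_{-1/2}^{1/2}J\ge\frac14\int_{-1/2}^{1/2}|b|^2>0$. Fix $\tau$ so that the left side, call it $\omega$, is positive.

**Step 2: define the points and coefficients.** Let $\Phi$ solve $\Phi'=h(\Phi)$, $\Phi(0)=0$. As $h$ is smooth with $\tau\le h\le1+\tau$ and all its derivatives are bounded, $\Phi$ is a diffeomorphism of $\mathbb R$ with $\Phi'\ge\tau$, all derivatives of $\Phi$ of order $\ge1$ are bounded, and $\Phi''=(hh')(\Phi)$. Put $g(t)=b(\Phi(t))\Phi'(t)=(bh)(\Phi(t))$. Since $|\Phi(t)|\ge\tau|t|$, $g$ and its derivatives are $O((1+|t|)^{-2})$. For $\varepsilon>0$ let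
$$\gamma_n=\Phi(\varepsilon n),\qquad a_n=g(\varepsilon n)\qquad(n\in\mathbb Z).$$
Consecutive gaps are $\varepsilon(\Phi'(\varepsilon n)+O(\varepsilon))$ with $\Phi'\ge\tau$, so their ratios are $1+O(\varepsilon)$. All $O$-constants here and below are uniform in $n$.

**Step 3: reduce the left side to a smooth double sum.** By (5) the form is $iq_\varepsilon$ with
$$q_\varepsilon=\sum_{m\ne n}\kappa(\varepsilon m,\varepsilon n),\qquad \kappa(s,t)=\frac{\mathrm{Im}(g(s)\bar g(t))}{\Phi(s)-\Phi(t)}.$$
We claim that $\kappa$ is smooth on $\mathbb R^2$ and that its derivatives of order $\le2$ are $O((1+|s|)^{-2}(1+|t|)^{-2})$. For $|s-t|\ge1$ the numerator and its derivatives are of this size, and $|\Phi(s)-\Phi(t)|\ge\tau|s-t|\ge\tau$, so $1/(\Phi(s)-\Phi(t))$ has bounded derivatives. For $|s-t|\le1$ use $\mathrm{Im}(g(s)\bar g(t))=\mathrm{Im}((g(s)-g(t))\bar g(t))$ to write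
$$\kappa(s,t)=\frac{\mathrm{Im}\big(\bar g(t)\int_0^1g'(t+v(s-t))\,dv\big)}{\int_0^1\Phi'(t+v(s-t))\,dv}.$$
The denominator is $\ge\tau$ with bounded derivatives; the numerator and its derivatives are $O((1+|t|)^{-4})$, and $1+|s|$, $1+|t|$ are comparable. This proves the claim, and on the diagonal it gives $\kappa(t,t)=\mathrm{Im}(g'(t)\bar g(t))/\Phi'(t)$. In particular the double sum for $q_\varepsilon$ converges absolutely.

**Step 4: expand the left side to order $\varepsilon$.** The trapezoidal rule on one cell is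
$$\frac\varepsilon2\big(w(a)+w(a+\varepsilon)\big)-\int_a^{a+\varepsilon}w=\frac12\int_a^{a+\varepsilon}(t-a)(a+\varepsilon-t)\,w''(t)\,dt,$$
as two integrations by parts show. Summing over cells, $\big|\varepsilon\sum_nw(\varepsilon n)-\int w\big|\le\frac{\varepsilon^2}8\int|w''|$ for $w\in C^2$ with $w$ and $w''$ integrable and $\sum_n|w(\varepsilon n)|<\infty$. Apply this to $t\mapsto\kappa(\varepsilon m,t)$: the error is $O(\varepsilon^2(1+\varepsilon|m|)^{-2})$, and $\varepsilon$ times its sum over $m$ is $O(\varepsilon^2)$. Then apply it to $s\mapsto\int\kappa(s,t)\,dt$. We get $\varepsilon^2\sum_{m,n}\kappa(\varepsilon m,\varepsilon n)=\iint\kappa\,ds\,dt+O(\varepsilon^2)$. For the diagonal, $\varepsilon^2\sum_n\kappa(\varepsilon n,\varepsilon n)=\varepsilon\int\kappa(t,t)\,dt+O(\varepsilon^3)$. Therefore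
$$\varepsilon^2q_\varepsilon=\iint\kappa\,ds\,dt-\varepsilon\int\kappa(t,t)\,dt+O(\varepsilon^2).$$
To evaluate the first integral, substitute $x=\Phi(s)$, $y=\Phi(t)$. Since $g(s)\,ds=b(x)\,dx$,
$$\iint\kappa\,ds\,dt=\iint\frac{\mathrm{Im}(b(x)\bar b(y))}{x-y}\,dx\,dy=\mathrm{Im}\int b\,\overline{\mathcal Hb}.$$
The last equality is Step 2 of the proof of Lemma 1: the truncated transforms converge uniformly because $b'$ is bounded, $b$ is integrable, and the kernel $\frac{\mathrm{Im}(b(x)\bar b(y))}{x-y}$ is absolutely integrable (bound it as in Step 3). Closing the contour in the upper half-plane, $\mathrm{PV}\int\frac{b(y)}{y-x}dy=i\pi b(x)$, so $\mathcal Hb=-i\pi b$ and $\mathrm{Im}\int b\,\overline{\mathcal Hb}=\pi\|b\|_2^2$.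

For the second integral, $g'=((bh)'h)(\Phi)$ and $dt=dx/h$, so
$$\int\kappa(t,t)\,dt=\int\frac{\mathrm{Im}\big((bh)'h\cdot\bar bh\big)}h\,\frac{dx}h=\int\mathrm{Im}\big((b'h+bh')\bar b\big)dx=\int hJ\,dx,$$
because $h'|b|^2$ is real. Altogether
$$\varepsilon^2q_\varepsilon=\pi\|b\|_2^2-\varepsilon\int hJ\,dx+O(\varepsilon^2).\tag{18}$$

**Step 5: expand the right side to order $\varepsilon$.** For the infinite sequence, Taylor expansion at $\varepsilon n$ and $\frac{(l+1)^2-l^2}2=l+\frac12$ give
$$\gamma_{n+l+1}-\gamma_{n+l}=\varepsilon\big[\Phi'+\varepsilon(l+\tfrac12)\Phi''+O(\varepsilon^2)\big],$$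
with $\Phi',\Phi''$ evaluated at $\varepsilon n$. For $-k\le l\le k-1$ the number $l+\frac12$ runs from $-(k-\frac12)$ to $k-\frac12$, so the minimum is $\delta_{n,k}=\varepsilon\big[\Phi'-\varepsilon(k-\frac12)|\Phi''|+O(\varepsilon^2)\big]$. Hence
$$\varepsilon^2\sum_n\frac{|a_n|^2}{\delta_{n,k}}=\varepsilon\sum_n\frac{|g|^2}{\Phi'}\Big(1+\varepsilon(k-\tfrac12)\frac{|\Phi''|}{\Phi'}+O(\varepsilon^2)\Big).$$
The first sum has a smooth summand, so its trapezoidal error is $O(\varepsilon^2)$, and $\int\frac{|g|^2}{\Phi'}dt=\int|b(\Phi)|^2\Phi'\,dt=\|b\|_2^2$. The summand $|g|^2|\Phi''|/\Phi'^2$ of the second sum is Lipschitz and compactly supported, so its Riemann error is $O(\varepsilon)$, and since $\Phi''=(hh')(\Phi)$,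
$$\int\frac{|g|^2|\Phi''|}{\Phi'^2}\,dt=\int|b(\Phi)|^2|\Phi''|\,dt=\int|b|^2|h'|\,dx .$$
So
$$\varepsilon^2\sum_n\frac{|a_n|^2}{\delta_{n,k}}=\|b\|_2^2+\varepsilon(k-\tfrac12)\int|h'||b|^2\,dx+O(\varepsilon^2).\tag{19}$$

**Step 6: compare, then truncate.** By (18), (19) and the definition of $\omega$,
$$\varepsilon^2\Big(q_\varepsilon-\pi\sum_n\frac{|a_n|^2}{\delta_{n,k}}\Big)=\varepsilon\,\omega+O(\varepsilon^2)>0$$
for small $\varepsilon$. Fix such an $\varepsilon$, small enough also that all ratios of consecutive gaps lie in $(1-\varepsilon_0,1+\varepsilon_0)$. Now keep only $|n|\le M$. The double sum for $q_\varepsilon$ converges absolutely, so the truncated left sides tend to $q_\varepsilon$ as $M\to\infty$. Truncation takes each minimum $\delta_{n,k}$ over fewer gaps, so it can only increase $\delta_{n,k}$, and the truncated right side is at most the infinite one. For $M$ large the finite configuration satisfies the inequality of Theorem 4. $\square$
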